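\title{The substitution calculus of $\lambda s_e$ is not strongly normalizing}

\begin{abstract}
The $\lambda s_e$-calculus of Kamareddine and R\'ios is a $\lambda$-calculus with de Bruijn indices, explicit substitutions and explicit updatings; the $s_e$-calculus consists of its rules that propagate substitutions and updatings. We show that $s_e$ is not strongly normalizing, even on terms without metavariables, by exhibiting a term with an infinite reduction that uses four of the twelve rules. We also locate the failure. Without the rule that permutes two substitutions, $s_e$ is strongly normalizing on all open terms. On terms that contain no de Bruijn index, it is strongly normalizing if all updatings have superscript $1$, or if the rule that moves an updating above a substitution is removed.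
\end{abstract}

\section{The calculus and the question}\label{sec:intro}

Let $\mathbb N=\{1,2,\dots\}$ and let $\mathbf V=\{X,Y,\dots\}$ be a countable set of metavariables. The set $\Lambda s_{op}$ of \emph{open terms} of the $\lambda s_e$-calculus of Kamareddine and R\'ios is given by the grammar
\[
a,b\ ::=\ X \mid \mathsf n \mid a\,b \mid \lambda a \mid a\,\sigma^i b \mid \varphi^i_k a
\qquad (X\in\mathbf V,\ n\ge1,\ i\ge 1,\ k\ge 0),
\]
where $\mathsf n$ is the number $n$ regarded as a term. We call $a\,\sigma^i b$ a \emph{closure} with \emph{index} $i$, and $\varphi^i_k$ an \emph{updating} with \emph{superscript} $i$ and \emph{subscript} $k$. The set of terms without metavariables is $\Lambda s$. A term is \emph{number-free} if no $\mathsf n$ is a subterm of it.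

Numbers are de Bruijn indices: an occurrence of $\mathsf n$ below $d$ abstractions is bound by the $n$-th of them, counted from inside, if $n\le d$, and is the free index $n-d$ otherwise. The updating $\varphi^i_k a$ stands for $a$ with every free index greater than $k$ raised by $i-1$. The closure $a\,\sigma^i b$ stands for $a$ with the free index $i$ replaced by $b$, itself updated by $\varphi^i_0$, and with the free indices greater than $i$ lowered by one. The \emph{$s_e$-calculus} is the rewriting system on $\Lambda s_{op}$ with the following twelve rules.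
\[
\begin{array}{lrcll}
\sigma\lambda & (\lambda a)\,\sigma^i b &\to& \lambda(a\,\sigma^{i+1} b) & \\
\sigma\text{-app} & (a_1 a_2)\,\sigma^i b &\to& (a_1\,\sigma^i b)(a_2\,\sigma^i b) & \\
\sigma\text{-dest} & \mathsf n\,\sigma^i b &\to& \mathsf{n-1},\quad \varphi^i_0 b,\quad \mathsf n & \text{if } n>i,\ n=i,\ n<i \text{ resp.}\\
\varphi\lambda & \varphi^i_k(\lambda a) &\to& \lambda(\varphi^i_{k+1} a) & \\
\varphi\text{-app} & \varphi^i_k(a_1 a_2) &\to& (\varphi^i_k a_1)(\varphi^i_k a_2) & \\
\varphi\text{-dest} & \varphi^i_k\,\mathsf n &\to& \mathsf{n+i-1},\quad \mathsf n & \text{if } n>k,\ n\le k \text{ resp.}\\[1ex]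
\sigma\sigma & (a\,\sigma^i b)\,\sigma^j c &\to& (a\,\sigma^{j+1} c)\,\sigma^i\,(b\,\sigma^{j-i+1} c) & \text{if } i\le j\\
\sigma\varphi1 & (\varphi^i_k a)\,\sigma^j b &\to& \varphi^{i-1}_k a & \text{if } k<j<k+i\\
\sigma\varphi2 & (\varphi^i_k a)\,\sigma^j b &\to& \varphi^i_k(a\,\sigma^{j-i+1} b) & \text{if } k+i\le j\\
\varphi\sigma & \varphi^i_k(a\,\sigma^j b) &\to& (\varphi^i_{k+1} a)\,\sigma^j\,(\varphi^i_{k+1-j} b) & \text{if } j\le k+1\\
\varphi\varphi1 & \varphi^i_k\varphi^j_l a &\to& \varphi^j_l\varphi^i_{k+1-j} a & \text{if } l+j\le k\\
\varphi\varphi2 & \varphi^i_k\varphi^j_l a &\to& \varphi^{j+i-1}_l a & \text{if } l\le k<l+j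
\end{array}
\]
A rule may be applied in any context: if $u\to u'$ is an instance of a rule and $C$ is a term with one hole, then $C[u]\to C[u']$. We write $\to^+$ for the transitive closure of $\to$. The $\lambda s_e$-calculus is obtained by adding the rule $(\lambda a)\,b\to a\,\sigma^1 b$, called $\sigma$-generation. A set of rules is \emph{strongly normalizing} (SN) on a set of terms if no infinite reduction starts from a term of the set, and \emph{weakly normalizing} if every term has some reduction that ends in an irreducible term.

The first six rules carry $\sigma$ and $\varphi$ to the leaves and execute them there, as in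
$(\lambda\mathsf 2)\,\sigma^1\mathsf 1\to\lambda(\mathsf 2\,\sigma^2\mathsf 1)\to\lambda\varphi^2_0\mathsf 1\to\lambda\mathsf 2$.
At a metavariable they stop, and operators pile up. The term $((\lambda X)Y)\,\sigma^1Z$ reduces to $(X\,\sigma^1Y)\,\sigma^1Z$ by $\sigma$-generation, and to $(X\,\sigma^2Z)\,\sigma^1(Y\,\sigma^1Z)$ by $\sigma$-app, $\sigma\lambda$ and $\sigma$-generation; the first six rules apply to neither reduct, and $\sigma\sigma$ joins them. The last six rules let stacked operators pass or absorb one another in this way.

The following facts are known. The $\lambda s_e$-calculus simulates $\beta$-reduction, is confluent on $\Lambda s_{op}$, and does not preserve strong normalization. The $s_e$-calculus is weakly normalizing. The rule $\sigma\sigma$ on its own is SN. The substitution calculus $\sigma$ of the $\lambda\sigma$-calculus is SN. The problem treated here is posed as open in \cite{MLC}: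
\begin{quote}
Is the $s_e$-calculus strongly normalizing on $\Lambda s_{op}$?
\end{quote}
One would guess that it is. Without $\sigma$-generation, $s_e$ only carries out substitutions that are already present; most rules move an operator toward the leaves; and the side conditions of $\sigma\sigma$ and $\varphi\varphi1$ look like those of a sorting procedure. Moreover, $s_e$ is the union of two terminating systems, namely $\sigma\sigma$ and, by Theorem~\ref{thm:B} below, the other eleven rules. The answer is nevertheless negative.

\begin{theorem}\label{thm:A}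
Let $x,f,e$ be arbitrary terms and put
\[
g=((\varphi^2_0x)\,\sigma^1 f)\,\sigma^1 e .
\]
Then $(\varphi^2_0 g)\,\sigma^1 g$ has an infinite $s_e$-reduction, which uses only the rules $\sigma\sigma$, $\sigma\varphi2$, $\varphi\sigma$ and $\varphi\varphi1$. Hence $s_e$ is not SN on $\Lambda s_{op}$, nor on $\Lambda s$, nor on the number-free terms in which every updating superscript is $2$.
\end{theorem}

Three positive results show which ingredients of this reduction are needed.

\begin{theorem}\label{thm:B}
The $s_e$-calculus without $\sigma\sigma$ is SN on $\Lambda s_{op}$.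
\end{theorem}

\begin{theorem}\label{thm:C}
The $s_e$-calculus is SN on the number-free terms in which every updating superscript is $1$.
\end{theorem}

\begin{theorem}\label{thm:D}
The $s_e$-calculus without $\sigma\varphi2$ is SN on the number-free terms.
\end{theorem}

By Theorem~\ref{thm:C}, the superscript $2$ in Theorem~\ref{thm:A} is optimal for number-free terms. We make no claim about removing $\varphi\sigma$ or $\varphi\varphi1$.

Section~\ref{sec:infinite} proves Theorem~\ref{thm:A} and is independent of the rest. The other proofs have two layers. Section~\ref{sec:phi} shows that the rules which only move updatings terminate. Sections~\ref{sec:rpo} and~\ref{sec:labels} erase the updatings and show, with a path ordering, that the remaining rules can be applied only finitely often.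

\section{An infinite reduction}\label{sec:infinite}

After a $\sigma\sigma$-step the inner closure on the left has index $j+1$ and the outer closure has index $i\le j$, so the rule does not apply again at the same place. It would apply again if the inner index could be lowered, and when $i=j$ lowering it by one is enough. The rule $\sigma\varphi2$ lowers an index, but it leaves an updating between the two closures. The rule $\varphi\sigma$ can push this updating back down, and there is exactly one index for which both steps are allowed.

\begin{lemma}[Lowering]\label{lem:lower}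
For all terms $a,b$ and all $i\ge1$, $k\ge0$,
\[
(\varphi^i_k a)\,\sigma^{k+i} b\ \xrightarrow{\sigma\varphi2}\ \varphi^i_k(a\,\sigma^{k+1}b)\ \xrightarrow{\varphi\sigma}\ (\varphi^i_{k+1}a)\,\sigma^{k+1}(\varphi^i_0 b).
\]
\end{lemma}

\begin{proof}
Both side conditions hold with equality: $k+i\le k+i$ and $k+1\le k+1$. The new index is $(k+i)-i+1=k+1$, and the subscript on $b$ is $k+1-(k+1)=0$.
\end{proof}

The index drops by $i-1$, so nothing is gained for $i=1$. For $i=2$ we denote the two steps by $L_k$: they turn $(\varphi^2_ka)\,\sigma^{k+2}b$ into $(\varphi^2_{k+1}a)\,\sigma^{k+1}(\varphi^2_0b)$.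

\begin{example}[Two closures cross twice]\label{ex:cross}
For all $a,b,c$,
\begin{align*}
((\varphi^2_0a)\,\sigma^1b)\,\sigma^1c
&\ \xrightarrow{\sigma\sigma}\ ((\varphi^2_0a)\,\sigma^2c)\,\sigma^1(b\,\sigma^1c)\\
&\ \xrightarrow{L_0}\ ((\varphi^2_1a)\,\sigma^1(\varphi^2_0c))\,\sigma^1(b\,\sigma^1c)\\
&\ \xrightarrow{\sigma\sigma}\ ((\varphi^2_1a)\,\sigma^2(b\,\sigma^1c))\,\sigma^1\big((\varphi^2_0c)\,\sigma^1(b\,\sigma^1c)\big).
\end{align*}
First $c$ is substituted into $b$; then the result $b\,\sigma^1c$, which contains $c$, is substituted into a copy of $c$.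
\end{example}

The new subterm has the shape $(\varphi^2_0c)\,\sigma^1F$. To continue forever we look for a term $g$ such that every term $(\varphi^2_0g)\,\sigma^1F$ can repeat the double crossing. Suppose that $g$ consists of a term $u$ below $m$ closures of index $1$, nested on the left. Pushing $\varphi^2_0$ inside by $\varphi\sigma$ gives $\varphi^2_mu$, and pushing $\sigma^1F$ inside by $\sigma\sigma$ gives the index $m+1$. Lowering needs the subscript $m-1$ at the head, so $\varphi^2_m$ is one too high. If $u=\varphi^2_lx$, then $\varphi\varphi1$ brings $\varphi^2_l$ to the head, but only if $l\le m-2$, which is one too low. Lowering itself raises the subscript by one, however. So we take $m=2$ and $l=0$, which gives the term $g$ of Theorem~\ref{thm:A}, and we spend a first lowering inside $\varphi^2_0g$ to raise the subscript from $0$ to $1$.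

Fix $x,f,e$, let $g$ be as in Theorem~\ref{thm:A}, and put
\[
B=(\varphi^2_1f)\,\sigma^1(\varphi^2_0e).
\]

\begin{lemma}\label{lem:regen}
For every term $F$, with $F'=B\,\sigma^1F$, the term $(\varphi^2_0g)\,\sigma^1F$ reduces in one or more steps to a term that contains $(\varphi^2_0F)\,\sigma^1F'$.
\end{lemma}

\begin{proof}
Put $y=\varphi^2_1x$, $f_1=\varphi^2_1f$, $e_1=\varphi^2_0e$ and $e_2=\varphi^2_0e_1$, so that $B=f_1\,\sigma^1e_1$. We first reduce $\varphi^2_0g$; the parameters on the right refer to the table of rules.
\begin{align*}
\varphi^2_0g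
&\ \xrightarrow{\varphi\sigma}\ \big(\varphi^2_1((\varphi^2_0x)\,\sigma^1f)\big)\,\sigma^1e_1 && (k=0,\ j=1)\\
&\ \xrightarrow{\varphi\sigma}\ ((\varphi^2_2\varphi^2_0x)\,\sigma^1f_1)\,\sigma^1e_1 && (k=1,\ j=1)\\
&\ \xrightarrow{\varphi\varphi1}\ ((\varphi^2_0y)\,\sigma^1f_1)\,\sigma^1e_1 && (k=2,\ l=0,\ j=2)\\
&\ \xrightarrow{\sigma\sigma}\ ((\varphi^2_0y)\,\sigma^2e_1)\,\sigma^1B && (i=j=1)\\
&\ \xrightarrow{L_0}\ ((\varphi^2_1y)\,\sigma^1e_2)\,\sigma^1B .
\end{align*}
There are again two closures of index $1$, and the subscript at the head is now $1$. The rest is the double crossing of Example~\ref{ex:cross} with all indices shifted by one, because both $F$ and $F'$ have to pass the closure with argument $e_2$. Put $e_3=e_2\,\sigma^2F$.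
\begin{align*}
&\big(((\varphi^2_1y)\,\sigma^1e_2)\,\sigma^1B\big)\,\sigma^1F\\
&\quad\xrightarrow{\sigma\sigma}\ \big(((\varphi^2_1y)\,\sigma^1e_2)\,\sigma^2F\big)\,\sigma^1F' && (i=j=1)\\
&\quad\xrightarrow{\sigma\sigma}\ \big(((\varphi^2_1y)\,\sigma^3F)\,\sigma^1e_3\big)\,\sigma^1F' && (i=1,\ j=2)\\
&\quad\xrightarrow{L_1}\ \big(((\varphi^2_2y)\,\sigma^2(\varphi^2_0F))\,\sigma^1e_3\big)\,\sigma^1F' \\
&\quad\xrightarrow{\sigma\sigma}\ \big(((\varphi^2_2y)\,\sigma^2(\varphi^2_0F))\,\sigma^2F'\big)\,\sigma^1(e_3\,\sigma^1F') && (i=j=1)\\
&\quad\xrightarrow{\sigma\sigma}\ \Big(((\varphi^2_2y)\,\sigma^3F')\,\sigma^2\big((\varphi^2_0F)\,\sigma^1F'\big)\Big)\,\sigma^1(e_3\,\sigma^1F') && (i=j=2).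
\end{align*}
The first and fourth steps are at the root; the others are in its left argument. The last term contains $(\varphi^2_0F)\,\sigma^1F'$.
\end{proof}

The subterm obtained has $F$ where we want $g$. Starting from $F=g$, the arguments that arise are $g$, $B\,\sigma^1g$, $B\,\sigma^1(B\,\sigma^1g)$, and so on, so $g$ is always present under some layers $B\,\sigma^1(\cdot)$. These layers can be removed.

\begin{lemma}\label{lem:peel}
For all terms $F,H$, the term $(\varphi^2_0(B\,\sigma^1F))\,\sigma^1H$ reduces in two steps to a term that contains $(\varphi^2_0F)\,\sigma^1H$.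
\end{lemma}

\begin{proof}
With $k=0$, $j=1$ in $\varphi\sigma$ and $i=j=1$ in $\sigma\sigma$,
\begin{align*}
(\varphi^2_0(B\,\sigma^1F))\,\sigma^1H
&\ \xrightarrow{\varphi\sigma}\ ((\varphi^2_1B)\,\sigma^1(\varphi^2_0F))\,\sigma^1H\\
&\ \xrightarrow{\sigma\sigma}\ ((\varphi^2_1B)\,\sigma^2H)\,\sigma^1((\varphi^2_0F)\,\sigma^1H).
\end{align*}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $F_0=g$, $F_{n+1}=B\,\sigma^1F_n$ and $t_n=(\varphi^2_0g)\,\sigma^1F_n$. By Lemma~\ref{lem:regen}, $t_n$ reduces to a term containing $(\varphi^2_0F_n)\,\sigma^1F_{n+1}$. By Lemma~\ref{lem:peel} with $H=F_{n+1}$, a subterm $(\varphi^2_0F_p)\,\sigma^1F_{n+1}$ with $p\ge1$ reduces to a term containing $(\varphi^2_0F_{p-1})\,\sigma^1F_{n+1}$. After $n$ applications we reach a term containing $(\varphi^2_0F_0)\,\sigma^1F_{n+1}=t_{n+1}$. So for each $n$ there is a context $C_n$ with $t_n\to^+C_n[t_{n+1}]$, and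
\[
(\varphi^2_0g)\,\sigma^1g=t_0\to^+C_0[t_1]\to^+C_0[C_1[t_2]]\to^+\cdots
\]
is infinite. Only $\sigma\sigma$, $\sigma\varphi2$, $\varphi\sigma$ and $\varphi\varphi1$ were used. For $x=f=e=\mathsf 1$ the term $t_0$ lies in $\Lambda s$; for $x=f=e=X$ it is number-free and all its superscripts are $2$.
\end{proof}

\begin{remark}
Each $t_n$ is a $\sigma\varphi1$-redex with contractum $\varphi^1_0g$: the index $1$ does not occur in $\varphi^2_0g$, so $F_n$ is never substituted for anything. The infinite reduction consists in propagating such void closures and never discarding them.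
\end{remark}

\section{The rules that move updatings}\label{sec:phi}

Let $\Phi$ be the system of the seven rules $\sigma\varphi2$, $\varphi\sigma$, $\varphi\varphi1$, $\varphi\varphi2$, $\varphi\lambda$, $\varphi$-app and $\varphi$-dest.

\begin{proposition}\label{prop:Phi}
The system $\Phi$ is SN on $\Lambda s_{op}$.
\end{proposition}

The difficulty is that $\sigma\varphi2$ moves an updating up and $\varphi\sigma$ moves it down, duplicating it. Lemma~\ref{lem:lower} shows one updating doing both, and suggests the way out: in its final term $(\varphi^i_{k+1}a)\,\sigma^{k+1}(\varphi^i_0b)$ the updating on the left cannot rise, because $k+1<(k+1)+i$. We prove that within $\Phi$ an updating that has once moved down never moves up again. Indices and subscripts change during a reduction, so the obstruction has to be stated in a form that survives these changes. In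
\[
(\varphi^2_0\varphi^2_1x)\,\sigma^3b\ \to\ \varphi^2_0((\varphi^2_1x)\,\sigma^2b)
\]
the updating $\varphi^2_1$ cannot follow $\varphi^2_0$, since $2<1+2$. What matters is not the original index $3$ but the value $2$ that it has after passing $\varphi^2_0$.

\subsection*{Transporting an index through an updating}

For $i\ge1$, $k\ge0$ define $\rho^i_k:\mathbb N\to\mathbb N$ by
\[
\rho^i_k(r)=\begin{cases} r & r\le k+1,\\ k+1 & k+1\le r\le k+i,\\ r-i+1 & r\ge k+i.\end{cases}
\]
The clauses agree where they overlap. The free index $r$ of $\varphi^i_ka$ comes from the free index $\rho^i_k(r)$ of $a$, except when $k<r<k+i$; such an $r$ comes from no index of $a$ and is sent to the next one, $k+1$. Directly from the definition, $\rho^1_k$ is the identity, $\rho^i_k(r)\le r$, $\rho^i_k(r+1)-\rho^i_k(r)\in\{0,1\}$, and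
\begin{equation}\label{eq:shift}
\rho^i_{k+m}(r+m)=\rho^i_k(r)+m\qquad(m\ge0).
\end{equation}

\begin{lemma}\label{lem:rho}
Let $r\in\mathbb N$. If $l+j\le k$, as in $\varphi\varphi1$, then
\begin{itemize}
\item[(a1)] $\rho^i_k(r)\ge l+j$ if and only if $r\ge l+j$;
\item[(a2)] $\rho^j_l(r)\ge (k+1-j)+i$ if and only if $r\ge k+i$;
\item[(a3)] $\rho^j_l\circ\rho^i_k=\rho^i_{k+1-j}\circ\rho^j_l$.
\end{itemize}
If $l\le k<l+j$, as in $\varphi\varphi2$, then
\begin{itemize}
\item[(b1)] $r\ge l+i+j-1$ implies $r\ge k+i$ and $\rho^i_k(r)=r-i+1\ge l+j$;
\item[(b2)] $\rho^j_l\circ\rho^i_k=\rho^{i+j-1}_l$.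
\end{itemize}
\end{lemma}

\begin{proof}
(a1) If $r\le k+1$ then $\rho^i_k(r)=r$. Otherwise $r$ and $\rho^i_k(r)$ are both at least $k+1>l+j$.

(a2) If $r\ge l+j$ then $\rho^j_l(r)=r-j+1$, and the two inequalities are the same. If $r<l+j$ then $\rho^j_l(r)\le l+1\le k+1-j$ and $r<k$, so both fail.

(a3) If $r\le l+j$, then $\rho^i_k$ fixes $r$ and $\rho^i_{k+1-j}$ fixes $\rho^j_l(r)\le l+1\le k+1-j$, so both sides are $\rho^j_l(r)$. If $r\ge l+j$, the left side is $\rho^i_k(r)-j+1$ by (a1), and the right side is $\rho^i_{k+1-j}(r-j+1)$; these are equal by \eqref{eq:shift} with $m=j-1$.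

(b1) Since $k\le l+j-1$, we have $k+i\le l+i+j-1\le r$, and the rest follows.

(b2) For $r\le l+1$ both sides are $r$. For $r\ge l+i+j-1$ both sides are $r-i-j+2$, by (b1). The left side is nondecreasing and takes the value $l+1$ at $r=l+1$ and at $r=l+i+j-1$, so it equals $l+1$ in between, as does the right side.
\end{proof}

\subsection*{Chains, marks and the invariant}

View a term as a tree. Its \emph{skeleton} is the tree obtained by deleting the $\varphi$-nodes. The \emph{chain} of a skeleton node $w$ is the possibly empty sequence of $\varphi$-nodes that lie between $w$ and its parent in the skeleton (above $w$, if $w$ is the root of the skeleton), read from top to bottom. A $\Phi$-step preserves the skeleton up to the index of one $\sigma$-node or the value of one number, so all terms of a $\Phi$-reduction share one skeleton $T$.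

Fix a $\Phi$-reduction. We declare each $\varphi$-node of each of its terms \emph{marked} or \emph{unmarked}; a mark records that the updating has moved down. In the first term no node is marked. Nodes not involved in a step keep their status, and the steps act as follows.
\begin{itemize}
\item $\varphi\sigma$, $\varphi\lambda$, $\varphi$-app at a skeleton node $v$ remove the bottom element of the chain of $v$ and add a new top element to the chain of each child of $v$. The new elements are marked. The rule $\varphi$-dest removes the bottom element of the chain of a leaf.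
\item $\sigma\varphi2$ at a $\sigma$-node $v$ moves the top element of the chain of the left child of $v$ to the bottom of the chain of $v$. It keeps its status.
\item $\varphi\varphi1$ exchanges two adjacent elements of a chain: $\varphi^j_l$ moves up, and $\varphi^i_k$ moves down and becomes $\varphi^i_{k+1-j}$. Each keeps its status.
\item $\varphi\varphi2$ merges two adjacent elements of a chain. The result is marked if and only if at least one of the two is marked.
\end{itemize}
A \emph{left chain} is the chain of the left child of a $\sigma$-node. Let $\varphi^{i_1}_{k_1},\dots,\varphi^{i_q}_{k_q}$ be a left chain below a $\sigma$-node of index $j$. The \emph{incoming values} of its elements are $r_1=j$ and $r_{p+1}=\rho^{i_p}_{k_p}(r_p)$, and the $p$-th element is \emph{blocked} if $r_p<k_p+i_p$. The incoming value of an element depends only on $j$ and on the elements above it.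

\begin{lemma}\label{lem:inv}
In every term of the reduction, every marked element of a left chain is blocked. Consequently the updating moved by a $\sigma\varphi2$-step is unmarked.
\end{lemma}

\begin{proof}
The second statement follows from the first for the same term: the updating $\varphi^i_k$ of a $\sigma\varphi2$-redex is the top of a left chain, and its incoming value is $j\ge k+i$. The first statement holds for the initial term, and we show that each step preserves it. Removing the bottom element of a chain, or appending an unmarked one, changes no incoming value of the other elements; and chains that are not left chains carry no condition. This settles $\varphi\lambda$, $\varphi$-app and $\varphi$-dest.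

\emph{$\varphi\sigma$.} Only the chain of the left child needs attention. Its new top $\varphi^i_{k+1}$ has incoming value $j\le k+1<(k+1)+i$ and is blocked. It passes on $\rho^i_{k+1}(j)=j$, so the old elements keep their incoming values.

\emph{$\sigma\varphi2$.} The element appended to the chain of $v$ is unmarked. In the chain of the left child, the second element had incoming value $\rho^i_k(j)=j-i+1$, because $j\ge k+i$. It is now the top, and the new index is $j-i+1$.

\emph{$\varphi\varphi1$ in a left chain.} Let $r$ be the incoming value of the upper element. Before the step, $\varphi^i_k$ is blocked if and only if $r<k+i$, and $\varphi^j_l$ if and only if $\rho^i_k(r)<l+j$. After it, $\varphi^i_{k+1-j}$ is blocked if and only if $\rho^j_l(r)<(k+1-j)+i$, and $\varphi^j_l$ if and only if $r<l+j$. By (a2) and (a1) each updating is blocked after the step exactly when it was blocked before. By (a3) the lower elements keep their incoming values.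

\emph{$\varphi\varphi2$ in a left chain.} If the merged element $\varphi^{i+j-1}_l$ is not blocked, then $r\ge l+i+j-1$, and by (b1) neither $\varphi^i_k$ nor $\varphi^j_l$ was blocked. Then neither was marked, and the merged element is unmarked. By (b2) the lower elements keep their incoming values.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Phi}]
An updating rises while it is unmarked and descends once it is marked, so we measure its remaining way accordingly. Let $N$ be the number of nodes of $T$; for a node $w$ let $\mathrm{size}(w)\le N$ be the number of nodes of the subtree at $w$ and $\mathrm{depth}(w)$ its distance from the root. The \emph{rank} of an element of the chain of $w$ is $\mathrm{size}(w)$ if it is marked and $N+1+\mathrm{depth}(w)$ if it is unmarked. Let $W$ be the sum of $3^{\mathrm{rank}}$ over all $\varphi$-nodes.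

The rules $\varphi\sigma$, $\varphi\lambda$, $\varphi$-app at $v$ replace an element of rank $R\ge\mathrm{size}(v)$ by at most two marked elements whose ranks are less than $\mathrm{size}(v)$, and $2\cdot3^{R-1}<3^R$. The rule $\sigma\varphi2$ moves an element, unmarked by Lemma~\ref{lem:inv}, to a node of smaller depth. The rule $\varphi$-dest deletes an element. In $\varphi\varphi2$ the merged element has the status, hence the rank, of one of the two elements, so the contribution of the other is lost. All these steps decrease $W$, and $\varphi\varphi1$ leaves it unchanged.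

An infinite $\Phi$-reduction would therefore consist of $\varphi\varphi1$-steps from some point on. These steps preserve the length of each chain. List all subscripts, chain after chain in a fixed order and each chain from top to bottom. A step changes two adjacent entries of this tuple, and the first of them drops from $k$ to $l\le k-j<k$. So the tuple decreases in the lexicographic order on tuples of nonnegative integers of a fixed length, which is well-founded.
\end{proof}

\begin{remark}
The rule $\sigma\sigma$ destroys the invariant. In the proof of Lemma~\ref{lem:regen}, the updating $\varphi^2_1$ produced by $L_0$ has moved down and is blocked below the index $1$; two $\sigma\sigma$-steps insert above it a closure of index $3$, and it rises again.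
\end{remark}

\section{The path ordering, and $s_e$ without $\sigma\sigma$}\label{sec:rpo}

We recall the recursive path ordering with multiset status. For a strict order $\succ$ on a set, its \emph{multiset extension} puts $M\succ_{\mathrm{mul}}M'$ if $M'$ arises from the finite multiset $M$ by removing a nonempty submultiset and adding finitely many elements, each smaller than some removed element. Consider finite trees over a set of function symbols, where trees that differ only in the order of arguments are identified, and let $>$ be a strict partial order on the symbols, the \emph{precedence}. For $u=h(u_1,\dots,u_p)$ and $v=h'(v_1,\dots,v_q)$ put $u\succ v$ if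
\begin{itemize}
\item[(R1)] $u_\mu\succeq v$ for some $\mu$, or
\item[(R2)] $h>h'$ and $u\succ v_\nu$ for all $\nu$, or
\item[(R3)] $h=h'$ and $\{u_1,\dots,u_p\}\succ_{\mathrm{mul}}\{v_1,\dots,v_q\}$,
\end{itemize}
where $\succeq$ means $\succ$ or $=$. If the precedence is well-founded, then $\succ$ is a well-founded strict order; it is monotone, that is, $u\succ v$ implies $C[u]\succ C[v]$; and every tree is greater than its proper subtrees \cite{Der}.

\begin{lemma}\label{lem:tail}
Let $t_0\to t_1\to\cdots$ be an $s_e$-reduction and let $u_0,u_1,\dots$ be trees such that $u_n\succeq u_{n+1}$ for all $n$, and $u_n\succ u_{n+1}$ whenever the step $t_n\to t_{n+1}$ uses a rule outside $\Phi$. If the precedence is well-founded, the reduction is finite.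
\end{lemma}

\begin{proof}
Since $\succ$ is well-founded, only finitely many steps use a rule outside $\Phi$. An infinite reduction would thus have an infinite tail in $\Phi$, against Proposition~\ref{prop:Phi}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Use a constant $*$, each metavariable as a constant, a unary symbol $\lambda$, and binary symbols $@$ and $s$, with precedence $s>@$ and $s>\lambda$. Define $|X|=X$, $|\mathsf n|=*$, $|ab|=@(|a|,|b|)$, $|\lambda a|=\lambda(|a|)$, $|a\,\sigma^ib|=s(|a|,|b|)$, $|\varphi^i_ka|=|a|$. This is the skeleton without indices, so $\Phi$-steps preserve it. The other rules are $\sigma\lambda$, $\sigma$-app, $\sigma$-dest and $\sigma\varphi1$. By monotonicity it is enough to compare the two sides of each. For $\sigma\lambda$ we have $s(\lambda(u),v)\succ s(u,v)$ by (R3), hence $s(\lambda(u),v)\succ\lambda(s(u,v))$ by (R2). For $\sigma$-app we have $s(@(u_1,u_2),v)\succ s(u_\mu,v)$ for $\mu=1,2$ by (R3), hence $s(@(u_1,u_2),v)\succ @(s(u_1,v),s(u_2,v))$ by (R2). In $\sigma$-dest the tree $s(*,|b|)$ becomes $*$ or $|b|$, and in $\sigma\varphi1$ the tree $s(|a|,|b|)$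 becomes $|a|$; these are proper subtrees. Lemma~\ref{lem:tail} applies.
\end{proof}

\section{Number-free terms}\label{sec:labels}

With indices erased, $\sigma\sigma$ becomes $s(s(u,v),w)\to s(s(u,w),s(v,w))$, whose right side is again an instance of its left side; no well-founded order decreases along it. The information in the side condition $i\le j$ must be kept as a label on $s$. For (R2) and (R3) to apply, the outer label on the left must exceed the outer label on the right and be at least the two inner labels on the right. The index itself fails, because it grows from $j$ to $j+1$. The remedy is to label a closure $a\,\sigma^rb$ by the index that it will have after descending to the leaves of $a$, since this number already includes the growth.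

\begin{definition}
For a number-free term $a$ define $J_a:\mathbb N\to\mathbb N$ by $J_X(r)=r$, $J_{ab}(r)=\max(J_a(r),J_b(r))$, $J_{\lambda a}(r)=J_a(r+1)$,
\begin{align*}
J_{a\sigma^ib}(r)&=\begin{cases}J_a(r)&r<i,\\ \max(J_a(r+1),\,J_b(r-i+1))&r\ge i,\end{cases}\\
J_{\varphi^i_ka}(r)&=J_a(\rho^i_k(r))+r-\rho^i_k(r).
\end{align*}
The \emph{labeled tree} of $a$ is given by $\|X\|=X$, $\|ab\|=@(\|a\|,\|b\|)$, $\|\lambda a\|=\lambda(\|a\|)$, $\|\varphi^i_ka\|=\|a\|$ and $\|a\,\sigma^ib\|=s_{J_a(i)}(\|a\|,\|b\|)$. The precedence is $s_n>s_m$ for $n>m$, and $s_n>@$, $s_n>\lambda$ for all $n$; it is well-founded.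
\end{definition}

The clauses for $\lambda$, application and $r\ge i$ copy the change of index in $\sigma\lambda$, $\sigma$-app and $\sigma\sigma$. For the step $(X\,\sigma^1Y)\,\sigma^1Z\to(X\,\sigma^2Z)\,\sigma^1(Y\,\sigma^1Z)$ the labeled trees are $s_2(s_1(X,Y),Z)$ and $s_1(s_2(X,Z),s_1(Y,Z))$, as desired. In general the comparison of the outer labels needs $J_a(i)<J_a(j+1)$ for $i\le j$. Transport alone would not give this, since $\rho^2_0(1)=\rho^2_0(2)$; the term $r-\rho^i_k(r)$ restores it.

\begin{lemma}\label{lem:incr}
Each $J_a$ is strictly increasing.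
\end{lemma}

\begin{proof}
We use induction on $a$. Shifts and maxima of strictly increasing functions are strictly increasing. For $a\,\sigma^ib$ this covers each of the two ranges, and at the boundary $J_a(i-1)<J_a(i+1)\le J_{a\sigma^ib}(i)$. For $\varphi^i_ka$, pass from $r$ to $r+1$: either $\rho^i_k$ is unchanged and $r-\rho^i_k(r)$ grows by one, or $\rho^i_k$ grows by one, $r-\rho^i_k(r)$ is unchanged, and $J_a(\rho^i_k(r))$ grows.
\end{proof}

The label of a closure depends on its whole left argument, so a step deep inside a term may change the labels above it. We have to know that they do not grow. Call a step between number-free terms \emph{admissible} if it is not a $\sigma\varphi2$-step with $i\ge2$.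

\begin{lemma}\label{lem:J}
If $t\to t'$ is admissible, then $J_t(r)\ge J_{t'}(r)$ for all $r$.
\end{lemma}

\begin{proof}
Every clause of the definition is monotone in the functions $J_a$, $J_b$ of the immediate subterms, so it suffices to treat steps at the root. The rules $\sigma$-dest and $\varphi$-dest do not apply. We use the letters of the table of rules and show $J_t=J_{t'}$ in all cases but $\sigma\varphi1$.

\emph{$\sigma\sigma$.} For $r<i$ both sides are $J_a(r)$. For $r\ge i$,
\[
J_{t'}(r)=\max\big(J_{a\sigma^{j+1}c}(r+1),\,J_{b\sigma^{j-i+1}c}(r-i+1)\big).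
\]
If $i\le r<j$, this is $\max(J_a(r+1),J_b(r-i+1))=J_{a\sigma^ib}(r)=J_t(r)$. If $r\ge j$, it is $\max(J_a(r+2),J_b(r-i+2),J_c(r-j+1))$, which equals $\max(J_{a\sigma^ib}(r+1),J_c(r-j+1))=J_t(r)$.

\emph{$\sigma\lambda$.} Both sides are $J_a(r+1)$ for $r<i$ and $\max(J_a(r+2),J_b(r-i+1))$ for $r\ge i$.

\emph{$\sigma$-app.} Both sides are $\max(J_{a_1}(r),J_{a_2}(r))$ for $r<i$, and for $r\ge i$ both are $\max(J_{a_1}(r+1),J_{a_2}(r+1),J_b(r-i+1))$.

In the next three cases put $\rho=\rho^i_k(r)$.

\emph{$\varphi$-app.} Both sides are $\max(J_{a_1}(\rho),J_{a_2}(\rho))+r-\rho$.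

\emph{$\varphi\lambda$.} By \eqref{eq:shift}, $\rho^i_{k+1}(r+1)=\rho+1$, so both sides are $J_a(\rho+1)+r-\rho$.

\emph{$\varphi\sigma$.} If $r<j$ then $r\le k$, $\rho=r$, and both sides are $J_a(r)$. Let $r\ge j$. Then $\rho\ge j$, because $\rho=r$ or $\rho\ge k+1\ge j$; so $J_t(r)=\max(J_a(\rho+1),J_b(\rho-j+1))+r-\rho$. By \eqref{eq:shift}, $\rho^i_{k+1}(r+1)=\rho+1$ and $\rho^i_{k+1-j}(r-j+1)=\rho-j+1$. Hence $J_{\varphi^i_{k+1}a}(r+1)=J_a(\rho+1)+r-\rho$ and $J_{\varphi^i_{k+1-j}b}(r-j+1)=J_b(\rho-j+1)+r-\rho$, and $J_{t'}(r)$ is the maximum of these two numbers.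

\emph{$\varphi\varphi1$ and $\varphi\varphi2$.} Applying the definition twice gives $J_{\varphi^i_k\varphi^j_la}(r)=J_a(\rho')+r-\rho'$ with $\rho'=\rho^j_l(\rho^i_k(r))$. So the function depends only on the composite of the two transports, which is unchanged by (a3) and (b2) of Lemma~\ref{lem:rho}.

\emph{$\sigma\varphi1$.} Here $k<j<k+i$. For $r<j$ we have $r<k+i-1$, so $\rho^i_k(r)=\min(r,k+1)=\rho^{i-1}_k(r)$ and $J_t(r)=J_{\varphi^i_ka}(r)=J_{t'}(r)$. For $r\ge j$ we have $r\ge k+1$, so $\rho^i_k(r+1)=\max(k+1,r-i+2)=\rho^{i-1}_k(r)$, and $J_t(r)\ge J_{\varphi^i_ka}(r+1)=J_{t'}(r)+1$.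

\emph{$\sigma\varphi2$ with $i=1$.} Since $J_{\varphi^1_ku}=J_u$ for all $u$, both sides are $J_{a\sigma^jb}$.
\end{proof}

\begin{lemma}\label{lem:label}
If $t\to t'$ is admissible, then $\|t\|\succeq\|t'\|$, and $\|t\|\succ\|t'\|$ if the rule is $\sigma\sigma$, $\sigma\lambda$, $\sigma$-app or $\sigma\varphi1$.
\end{lemma}

\begin{proof}
We use induction on the depth of the redex, and begin with steps at the root.

\emph{$\sigma\sigma$.} Write $u,v,w$ for $\|a\|,\|b\|,\|c\|$. Then
\[
\|t\|=s_n(s_m(u,v),w),\qquad \|t'\|=s_{m'}(s_{n_1}(u,w),s_{n_2}(v,w)),
\]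
where $m=J_a(i)$, $n_1=J_a(j+1)$, $n_2=J_b(j-i+1)$, and $n=J_{a\sigma^ib}(j)=\max(n_1,n_2)$ because $i\le j$. Since $i<j+1$, we get $m'=J_{a\sigma^{j+1}c}(i)=J_a(i)<J_a(j+1)\le n$ by Lemma~\ref{lem:incr}. By (R2) it remains to show that $\|t\|$ is greater than both arguments of $\|t'\|$. If $n_1<n$, then $\|t\|\succ s_{n_1}(u,w)$ by (R2), as $u$ and $w$ are proper subtrees of $\|t\|$; if $n_1=n$, it holds by (R3), as $s_m(u,v)\succ u$. The same two cases, with $n_2$ and $v$ in place of $n_1$ and $u$, give $\|t\|\succ s_{n_2}(v,w)$.

\emph{$\sigma\lambda$.} The closure has label $n=J_{\lambda a}(i)=J_a(i+1)$ on both sides, and $s_n(\lambda(u),v)\succ\lambda(s_n(u,v))$ by (R3) and (R2).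

\emph{$\sigma$-app.} With $n_\mu=J_{a_\mu}(i)$ and $n=\max(n_1,n_2)$ the trees are $s_n(@(u_1,u_2),v)$ and $@(s_{n_1}(u_1,v),s_{n_2}(u_2,v))$. The first is greater than $s_{n_\mu}(u_\mu,v)$ by (R2) if $n_\mu<n$ and by (R3) if $n_\mu=n$; then (R2) applies with $s_n>@$.

\emph{$\sigma\varphi1$.} The tree $\|t'\|=\|a\|$ is a proper subtree of $\|t\|$.

\emph{Rules of $\Phi$.} We have $\|t\|=\|t'\|$. For $\varphi\lambda$, $\varphi$-app, $\varphi\varphi1$, $\varphi\varphi2$ no closure outside the unchanged subterms is involved. For $\varphi\sigma$ the label is $J_a(j)$ before and $J_{\varphi^i_{k+1}a}(j)=J_a(j)$ after, because $j\le k+1$. For $\sigma\varphi2$ with $i=1$ it is $J_{\varphi^1_ka}(j)=J_a(j)$ before and $J_a(j)$ after.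

Now let the step take place in an immediate subterm, $a\to a'$. If $t=\varphi^i_ka$, then $\|t\|=\|a\|$ and $\|t'\|=\|a'\|$. If $t$ is an abstraction, an application, or a closure with right argument $a$, the root symbol is unchanged and monotonicity applies. If $t=a\,\sigma^ib$, the labels satisfy $n=J_a(i)\ge J_{a'}(i)=n'$ by Lemma~\ref{lem:J}. For $n=n'$ monotonicity applies again. For $n>n'$, (R2) gives $s_n(\|a\|,\|b\|)\succ s_{n'}(\|a'\|,\|b\|)$, since the left side is greater than $\|b\|$ and than $\|a\|\succeq\|a'\|$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:C} and~\ref{thm:D}]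
A number occurs on the right of a rule only if it occurs on the left, or the rule is $\sigma$-dest or $\varphi$-dest; so reducts of number-free terms are number-free. By Lemmas~\ref{lem:label} and~\ref{lem:tail}, a reduction from a number-free term is finite if all its steps are admissible. Without $\sigma\varphi2$ all steps are admissible, which proves Theorem~\ref{thm:D}. Suppose that all superscripts of a number-free term are $1$. Then $\sigma\varphi1$ does not apply, since no integer $j$ satisfies $k<j<k+1$; $\varphi\varphi2$ produces the superscript $1+1-1=1$; and the other rules copy superscripts. So all reducts have only superscripts $1$ and all steps are admissible, which proves Theorem~\ref{thm:C}.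
\end{proof}

\begin{remark}[The hypotheses]
Admissibility is needed in Lemma~\ref{lem:J}. For the step $t=(\varphi^2_0X)\,\sigma^2Y\to\varphi^2_0(X\,\sigma^1Y)=t'$ we have $J_t(1)=1$ and $J_{t'}(1)=2$, so the label of a closure of index $1$ above the redex grows; this is the first half of the lowering in Example~\ref{ex:cross}.

Theorem~\ref{thm:C} is false for terms with numbers, because $\mathsf 2\,\sigma^2u\to\varphi^2_0u$ creates the superscript $2$. With $g'=((\mathsf 2\,\sigma^2X)\,\sigma^1X)\,\sigma^1X$, the term $(\mathsf 2\,\sigma^2g')\,\sigma^1g'$ contains no updating and reduces in three $\sigma$-dest steps to the term of Theorem~\ref{thm:A} with $x=f=e=X$.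

The same step shows why the proof of Theorem~\ref{thm:D} excludes numbers. Whatever function $J_{\mathsf 2}$ one chooses, $J_{\mathsf 2\sigma^2u}(1)=J_{\mathsf 2}(1)$ does not depend on $u$, while $J_{\varphi^2_0u}(1)=J_u(1)$ equals $d+1$ when $u$ is $X$ below $d$ abstractions. So Lemma~\ref{lem:J} cannot be extended to $\sigma$-dest by adding a clause for numbers.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Der}
Dershowitz, \emph{Orderings for term-rewriting systems}, TCS 17, 1982.

\bibitem{MLC}
\emph{Mathematics, Logic and Computation},
\texttt{https://core.ac.uk/download/577439680.pdf}.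

\end{thebibliography}
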